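# Sets whose differences cover everything and whose sums cover almost nothing: comparing $|kA-lA|$ with $|k'A-l'A|$

## A set built from solutions of $p_x-q_x=x$

Write $\mathbb Z_N=\mathbb Z/N\mathbb Z$. For every $x\in\mathbb Z_N$ choose two elements $p_x,q_x\in\mathbb Z_N$ with
$$p_x-q_x=x,$$
and let $A=\{p_x:x\in\mathbb Z_N\}\cup\{q_x:x\in\mathbb Z_N\}$. Whatever choices we make, $A-A=\mathbb Z_N$. We have not used up much freedom: each $p_x$ can still be any element of $\mathbb Z_N$, so there are $N$ free parameters.

Against this set, put the following small target. For squarefree $N>1$ let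
$$V_N=\{z\in\mathbb Z_N:\ z\equiv 0 \bmod \pi\ \text{ for at least one prime }\pi\mid N\}.$$
For each prime $\pi\mid N$ exactly $N/\pi$ elements of $\mathbb Z_N$ vanish modulo $\pi$, so
$$|V_N|\le N\sum_{\pi\mid N}\frac1\pi. \tag{1}$$
If the primes dividing $N$ are large compared with their number, $V_N$ is a tiny part of $\mathbb Z_N$.

The plan is to use the free parameters to force every element of $A+A$, or of $A+A+A$, or of any prescribed $kA$, into $V_N$. If that succeeds, then $A-A$ is all of $\mathbb Z_N$ and $kA$ is negligible. Nothing here is special to the equation $p-q=x$. We could just as well solve $p_1+p_2+p_3-q_1-q_2=x$ for all $x$, forcing $3A-2A=\mathbb Z_N$, and try to push other combinations into $V_N$.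

This construction answers the following question.

## Which combination $kA-lA$ can be larger?

For a finite nonempty set $A$ in an abelian group and integers $k,l\ge0$ let
$$kA-lA=\{a_1+\cdots+a_k-b_1-\cdots-b_l:\ a_i,b_j\in A\},$$
with $0A=\{0\}$. Since $lA-kA=-(kA-lA)$, we have $|lA-kA|=|kA-lA|$.

Given $(k,l),(k',l')\ne(0,0)$, is there a finite nonempty $A$ in some abelian group with $|kA-lA|<|k'A-l'A|$? The problem comes from http://mathserver.neu.edu/~dgglasscock/MSThesis.pdf, which describes it as open and only partially answered. Even the special case of whether, for a given $k\ge1$, some $A$ has $|A-A|>|kA|$ is stated there to be unknown.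

**The obvious obstruction.** Suppose $k'\le k$ and $l'\le l$, and fix $a\in A$. Then
$$(k'A-l'A)+(k-k')a-(l-l')a\ \subset\ kA-lA, \tag{2}$$
so $|k'A-l'A|\le|kA-lA|$. If instead $k'\le l$ and $l'\le k$, then (2) with $k$ and $l$ exchanged says that $lA-kA$ contains a translate of $k'A-l'A$, and again $|k'A-l'A|\le|lA-kA|=|kA-lA|$. This suggests a definition.

**Definition.** For pairs of nonnegative integers write $(k',l')\preceq(k,l)$ if ($k'\le k$ and $l'\le l$) or ($k'\le l$ and $l'\le k$).

If both pairs are sorted in decreasing order, $k'\ge l'$ and $k\ge l$, this is the componentwise order. Indeed, if $k'\le l$ and $l'\le k$, then $k'\le l\le k$ and $l'\le k'\le l$. So $\preceq$ is a partial order on unordered pairs. For example, $(2,1)\preceq(1,3)$, because $(2,1)\le(3,1)$ componentwise. On the other hand $(1,1)\not\preceq(k,0)$ for every $k$, because the second sorted entry of $(1,1)$ is $1>0$. The pairs $(3,0)$ and $(2,1)$ are incomparable.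

**Small cases.** The first incomparable pairs are $(2,0)$ and $(1,1)$. The set $A=\{0,1,3\}$ has $2A=\{0,1,2,3,4,6\}$ and $A-A=\{-3,\dots,3\}$, so $|2A|=6<7=|A-A|$. The reason is that a set of $n$ elements with no coincidences beyond the forced ones has $|A-A|=n(n-1)+1$ and $|2A|=\binom{n+1}2$. Against $3A$ this no longer helps, since such a set with no coincidences among triple sums has $|3A|=\binom{n+2}{3}$. For $n=1,2,3,4$ this is $1,4,10,20$, against $1,3,7,13$ for $|A-A|$. For $n\ge5$ it is $\frac{n+1}{6}\,n(n+2)\ge n(n+2)>n(n-1)+1$. Arithmetic progressions in $\mathbb Z$ do not separate anything with the same $k+l$: they give $|kA-lA|=(k+l)(n-1)+1$. To beat $kA$ with $A-A$ for every $k$ we need sums that coincide massively while differences do not.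

The results say that the obvious obstruction is the only one.

**Theorem 1.** Let $(k,l),(k',l')\ne(0,0)$. A finite nonempty set $A$ in an abelian group with $|kA-lA|<|k'A-l'A|$ exists if and only if $(k',l')\not\preceq(k,l)$. If $(k',l')\not\preceq(k,l)$, then for every $R$ there is a finite $A\subset\mathbb Z$ with $|k'A-l'A|\ge R\,|kA-lA|$. So $\sup_A|k'A-l'A|/|kA-lA|$ is $1$ (attained by a single point) when $(k',l')\preceq(k,l)$, and is $\infty$ otherwise.

In particular, for every $k\ge1$ there is a finite $A\subset\mathbb Z$ with $|A-A|>|kA|$, because $(1,1)\not\preceq(k,0)$.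

**Theorem 2.** Let $W$ be a finite nonempty set of pairs $\ne(0,0)$, and let $U=\{(k,l):w\preceq(k,l)\text{ for some }w\in W\}$. For all $M\ge1$ and $\varepsilon>0$ there are a squarefree $N>1$ and $A\subset\mathbb Z_N$ such that

* $kA-lA=\mathbb Z_N$ for all $(k,l)\in U$;
* $|kA-lA|\le\varepsilon N$ for all $(k,l)\notin U$ with $1\le k+l\le M$.

For instance, if $W=\{(1,1)\}$ then $U$ consists of the pairs with $k,l\ge1$, and the second bullet speaks of $A,2A,\dots,MA$ and their negatives.

**Theorem 3.** Let $M\ge1$, and let $P_1,\dots,P_m$ be all unordered pairs $\{k,l\}$ with $1\le k+l\le M$, listed in any order with $P_a\preceq P_b\Rightarrow a\le b$. For every $R>1$ there is a finite $B\subset\mathbb Z$ with $|P_{a+1}B|\ge R\,|P_aB|$ for $1\le a<m$, where $|PB|:=|kB-lB|$ for $P=\{k,l\}$. Conversely, if the numbers $|P_aB|$ are pairwise distinct, then ordering the pairs by increasing size gives such a list. So the strict orderings that occur are exactly the linear extensions of $\preceq$.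

A linear extension of a partial order is a list of its elements in which smaller elements come first. For $M=2$ the pairs are $\{1,0\},\{2,0\},\{1,1\}$. The first lies below the other two, which are incomparable, so there are two linear extensions. The set $\{0,1,3\}$ realizes the strict order $|A|=3<|2A|=6<|A-A|=7$.

**Theorem 4.** Let $G$ be an abelian group. The criterion of Theorem 1 holds with $A$ restricted to finite nonempty subsets of $G$ if and only if $G$ has unbounded exponent, i.e. there is no $e\ge1$ with $eG=0$.

**Corollary 5.** If $(k',l')\not\preceq(k,l)$ (both $\ne(0,0)$), there is $\alpha<1$ such that $|kA-lA|\le|k'A-l'A|^\alpha$ for arbitrarily large finite $A\subset\mathbb Z$.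

Everything rests on Theorem 2, and Theorem 2 rests on the construction we opened with. We first carry it out by hand in the smallest case.

## Forcing $2A$ into $V_N$ while $A-A=\mathbb Z_N$

We want $p_x-q_x=x$ for all $x\in\mathbb Z_N$ and each of $p_x+p_y$, $q_x+q_y$, $p_x+q_y$ in $V_N$.

**A linear choice fails.** The simplest choice is $p_x=ax$, $q_x=(a-1)x$ with a fixed $a\in\mathbb Z_N$. Then for every $z$ we have $p_z+q_{-z}=az-(a-1)z=z$, so $2A=\mathbb Z_N$. The expressions that cause trouble are those that mix two different labels $x\ne y$.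

**Expressions with one label are easy.** Take distinct odd primes $\pi_1,\pi_2,\pi_3$, let $N_1=\pi_1\pi_2\pi_3$, and use the Chinese remainder theorem to write $x\in\mathbb Z_{N_1}$ as $(x_1,x_2,x_3)$ with $x_i\in\mathbb Z_{\pi_i}$. Put
$$p_x=(0,\ x_2,\ x_3/2),\qquad q_x=(-x_1,\ 0,\ -x_3/2).$$
Then $p_x-q_x=x$. All $p_x$ vanish modulo $\pi_1$ and all $q_x$ vanish modulo $\pi_2$, so $p_x+p_y$ and $q_x+q_y$ lie in $V_{N_1}$ for all $x,y$. Also $p_x+q_x$ vanishes modulo $\pi_3$. What remains is $p_x+q_y$ with $x\ne y$.

**Why the remaining expressions cannot be handled at one level, term by term.** Given $x\neq y$, the natural way to make $p_x+q_y$ vanish modulo a prime $\pi$ is to have $p_x\equiv0$ and $q_y\equiv0$ there. Could we do this for all pairs $x\ne y$ in $\mathbb Z_N$, giving each pair a suitable prime factor of $N$? No. Let $N$ be squarefree with $m\ge1$ prime factors, all at least $5$, and let $S_x$ be the set of primes $\pi\mid N$ with $p_x\equiv0\bmod\pi$. There are at most $2^m$ possible sets $S_x$, but $\prod_{\pi\mid N}(\pi-1)\ge4^m>2^m$ units $x$. So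 two distinct units $x,y$ have $S_x=S_y$. If $p_x\equiv q_y\equiv0\bmod\pi$, then $\pi\in S_x=S_y$, so $p_y\equiv q_y\equiv0$ and $y=p_y-q_y\equiv0\bmod\pi$. This contradicts that $y$ is a unit. Adding prime factors to $N$ does not help, because each new factor also multiplies the number of labels.

**The way out: spend new primes on old labels.** Start from $N_1$ as above. For every ordered pair $(a,b)$ of distinct elements of $\mathbb Z_{N_1}$ choose a new odd prime $\pi_{ab}$, all distinct, and let $N_2=N_1\prod\pi_{ab}$. A label for $N_2$ is $x'=(x,(t_{ab}))$ with $x\in\mathbb Z_{N_1}$ and $t_{ab}\in\mathbb Z_{\pi_{ab}}$. We call $x$ its projection. Let $p_{x'},q_{x'}$ have $\mathbb Z_{N_1}$-components $p_x,q_x$, and $\mathbb Z_{\pi_{ab}}$-components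
$$(p,q)=(0,-t_{ab})\ \text{ if }x=a,\qquad (p,q)=(t_{ab},0)\ \text{ if }x\ne a.$$
Again $p_{x'}-q_{x'}=x'$, so $A-A=\mathbb Z_{N_2}$. The prime $\pi_{ab}$ looks only at the projections of labels, and there are only $N_1$ of those. Now consider $p_{x'}+q_{y'}$, where $x',y'$ have projections $x,y$.

* If $x\ne y$, then modulo $\pi_{xy}$ we have $p_{x'}\equiv0$ and, since $y\ne x$, also $q_{y'}\equiv0$.
* If $x=y$, then modulo $N_1$ the sum is $p_x+q_x$, which vanishes modulo $\pi_3$. The two labels may differ, but they have collapsed to one label at the previous level, where we had already dealt with one-label expressions.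

The sums $p_{x'}+p_{y'}$ and $q_{x'}+q_{y'}$ vanish modulo $\pi_1$ and $\pi_2$ respectively. Hence $2A\subset V_{N_2}$. If we first take $\pi_1,\pi_2,\pi_3$ so large that their reciprocals sum to less than $\varepsilon/2$, and then the finitely many $\pi_{ab}$ so large that theirs do too, then (1) gives $|2A|<\varepsilon N_2$, while $A-A=\mathbb Z_{N_2}$.

An expression with at most $M$ terms involves at most $M$ labels, so in general we build a tower of $M$ stages and induct on the number of labels. Two things must be checked. One is that a single prime can always kill a given expression without contradicting the equations. The other is that the dichotomy "the labels stay distinct, or some collapse" works for arbitrary expressions.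

## Systems and expressions

From here to the end of the proof of Theorem 2, the data $W,U,M,\varepsilon$ are fixed.

**Definition (system).** For $w=(k',l')\in W$ put $s_w=k'+l'\ge1$, and let $\sigma^w\in\{\pm1\}^{s_w}$ have first $k'$ entries $+1$ and last $l'$ entries $-1$. A *label* on $\mathbb Z_N$ is an element $i=(x,w)$ of $I(N)=\mathbb Z_N\times W$; put $s_i=s_w$ and $\sigma^i=\sigma^w$. A *system* on $\mathbb Z_N$ is a choice of vectors $f_i\in\mathbb Z_N^{s_i}$ $(i\in I(N))$ with
$$\sigma^w\cdot f_{(x,w)}=x\qquad\text{for all }(x,w)\in I(N). \tag{3}$$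
Let $A_f\subset\mathbb Z_N$ be the set of all coordinates of all $f_i$.

For $W=\{(1,1)\}$ we have $\sigma=(1,-1)$, $f_x=(p_x,q_x)$, and (3) is $p_x-q_x=x$.

**The first bullet of Theorem 2 holds for every system.** Let $w=(k',l')\in W$. By (3), each $x\in\mathbb Z_N$ is a sum of $k'$ elements of $A_f$ minus a sum of $l'$ elements of $A_f$, so $k'A_f-l'A_f=\mathbb Z_N$. If $w\preceq(k,l)$, then by (2) one of $kA_f-lA_f$ and $lA_f-kA_f$ contains a translate of $\mathbb Z_N$, hence equals $\mathbb Z_N$. The other is its negative and equals $\mathbb Z_N$ as well. So $kA_f-lA_f=\mathbb Z_N$ for all $(k,l)\in U$.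

It remains to choose $N$ and $f$ so that the second bullet holds. For this we give names to the elements that must be made small.

**Definition (expression).** Let $\mathcal F_N$ be the set of all $c=(c_i)_{i\in I(N)}$ with $c_i\in\mathbb Z^{s_i}$ of the form $c=u-v$, where $u=(u_{ij})$ and $v=(v_{ij})$ have nonnegative integer entries with $\sum u_{ij}=k$ and $\sum v_{ij}=l$ for some $(k,l)\notin U$ with $1\le k+l\le M$. Here $i$ runs over $I(N)$ and $j$ over $1,\dots,s_i$. Put $\operatorname{supp}c=\{i:c_i\ne0\}$.

In the example $W=\{(1,1)\}$, $M=2$, the expression $p_x+q_y$ with $x\ne y$ has $c_x=(1,0)$, $c_y=(0,1)$ and support $\{x,y\}$, while $p_x+q_x$ has $c_x=(1,1)$ and support $\{x\}$.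

The set $\mathcal F_N$ is finite, since there are finitely many $u$ and $v$. For $c\in\mathcal F_N$,
$$\sum_{i,j}|c_{ij}|\le k+l\le M,\qquad\text{hence}\qquad|\operatorname{supp}c|\le M. \tag{4}$$
Moreover, if $(k,l)\notin U$ and $1\le k+l\le M$, then
$$\text{every element of }kA_f-lA_f\text{ equals }\sum_i c_i\cdot f_i\text{ for some }c\in\mathcal F_N. \tag{5}$$
To see this, write the element as a sum of $k$ coordinates of the $f_i$ minus a sum of $l$ such coordinates, and let $u_{ij}$ and $v_{ij}$ count how often the $j$-th coordinate of $f_i$ is used with sign $+$ and with sign $-$. So it suffices to find a system for which $\sum_ic_i\cdot f_i\in V_N$ for all $c\in\mathcal F_N$, with $\sum_{\pi\mid N}1/\pi<\varepsilon$.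

## No forbidden expression is proportional to a sign vector

Suppose we want a prime $\pi$ at which $c_i\cdot f_i\equiv0$. Equation (3) already prescribes $\sigma^i\cdot f_i$. If $c_i$ were $t\sigma^i$, then $c_i\cdot f_i=tx$ would be out of our control. This is the only danger, and it is exactly the condition $(k,l)\notin U$ that excludes it.

**Lemma 6.** If $c\in\mathcal F_N$ and $c_i\ne0$, then $c_i$ is not a rational multiple of $\sigma^i$.

*Proof.* Suppose $c_i=t\sigma^i\ne0$ with $i=(x,w)$, $w=(k',l')$. The entries of $\sigma^i$ are $\pm1$ and those of $c_i$ are integers, so $t$ is a nonzero integer. Write $c=u-v$ with totals $k,l$ as in the definition of $\mathcal F_N$.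

If $t\ge1$: for $j\le k'$ we have $u_{ij}-v_{ij}=c_{ij}=t\ge1$, so $u_{ij}\ge1$. For $j>k'$ we have $c_{ij}=-t\le-1$, so $v_{ij}\ge1$. Summing, $k\ge k'$ and $l\ge l'$.

If $t\le-1$: for $j\le k'$ we have $c_{ij}\le-1$, so $v_{ij}\ge1$. For $j>k'$ we have $c_{ij}\ge1$, so $u_{ij}\ge1$. Summing, $l\ge k'$ and $k\ge l'$.

In both cases $w\preceq(k,l)$, so $(k,l)\in U$, a contradiction. $\square$

The lemma is about vectors over $\mathbb Q$, and we need independence modulo a prime. Small primes can spoil it: $c_i=(1,1)$ and $\sigma^i=(1,-1)$ are independent over $\mathbb Q$ but coincide modulo $2$. Primes larger than $M$ are safe, as the next proof shows.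

## Induction on the number of labels

For a system $f$ on $\mathbb Z_N$ with $N$ squarefree, and $r\ge0$, consider the property

$(\mathrm P_r)$: for every $c\in\mathcal F_N$ with $|\operatorname{supp}c|\le r$, the element $\sum_ic_i\cdot f_i$ vanishes modulo at least one prime $\pi\mid N$.

**Lemma 7.** For every $r\ge0$ there are a squarefree $N>1$, all of whose prime factors exceed $M$, with $\sum_{\pi\mid N}1/\pi<\varepsilon$, and a system on $\mathbb Z_N$ with $(\mathrm P_r)$.

*Proof.* We induct on $r$.

**Step 1: the case $r=0$.** Here we only need some system to start from. Let $N$ be a prime with $N>M$ and $1/N<\varepsilon$, and let $f_{(x,w)}=(\sigma^w_1x,0,\dots,0)$. Since $(\sigma_1^w)^2=1$, equation (3) holds. If $\operatorname{supp}c=\emptyset$, the sum is $0$, which vanishes modulo $N$. So $(\mathrm P_0)$ holds.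

Now let $r\ge1$, and let $N,f$ satisfy the claim for $r-1$.

**Step 2: one new prime for each old expression with exactly $r$ labels.** Let
$$\mathcal C=\{c\in\mathcal F_N:|\operatorname{supp}c|=r\},$$
a finite set. Choose distinct primes $\pi_c$ $(c\in\mathcal C)$, larger than $M$ and not dividing $N$, so large that $N'=N\prod_{c\in\mathcal C}\pi_c$ still satisfies $\sum_{\pi\mid N'}1/\pi<\varepsilon$. This is possible because the sum over $\pi\mid N$ is strictly below $\varepsilon$ and only finitely many primes are added. Then $N'$ is squarefree and all its prime factors exceed $M$. If $\mathcal C$ is empty, $N'=N$ and what follows remains valid. By the Chinese remainder theorem we identify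
$$\mathbb Z_{N'}=\mathbb Z_N\times\prod_{c\in\mathcal C}\mathbb Z_{\pi_c},\qquad x'=(x,(y_c)_{c\in\mathcal C}).$$

**Step 3: the new system.** The new vectors should extend the old ones, and the prime $\pi_c$ should kill every term of $c$. Define $f'_{(x',w)}$ componentwise:

* its $\mathbb Z_N$-component is $f_{(x,w)}$;
* its $\mathbb Z_{\pi_c}$-component is a vector $g\in\mathbb F_{\pi_c}^{s_w}$ with $\sigma^w\cdot g=y_c$ and, if the old label $i=(x,w)$ lies in $\operatorname{supp}c$, also $c_i\cdot g=0$.

Once such $g$ are known to exist, (3) holds in every component, so $f'$ is a system on $\mathbb Z_{N'}$.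

**Step 4: the vectors $g$ exist.** If $i\notin\operatorname{supp}c$, take $g=(\sigma^w_1y_c,0,\dots,0)$.

Let $i\in\operatorname{supp}c$. If all the numbers $c_{ij}\sigma^i_j$ were equal to one number $t$, then $c_{ij}=t\sigma^i_j$ for all $j$, that is $c_i=t\sigma^i$, against Lemma 6. So there are $j\ne j'$ with $c_{ij}\sigma^i_j\ne c_{ij'}\sigma^i_{j'}$. Multiplying by $\sigma^i_j\sigma^i_{j'}=\pm1$, we get
$$D=c_{ij}\sigma^i_{j'}-c_{ij'}\sigma^i_j\ne0.$$
By (4), $|D|\le|c_{ij}|+|c_{ij'}|\le M<\pi_c$, so $D\not\equiv0\bmod\pi_c$. Up to sign, $D$ is a $2\times2$ minor of the matrix with rows $\sigma^i$ and $c_i$, so these rows are linearly independent over $\mathbb F_{\pi_c}$. Therefore the linear map $g\mapsto(\sigma^i\cdot g,\ c_i\cdot g)$ has rank $2$ and maps onto $\mathbb F_{\pi_c}^2$. Take $g$ in the preimage of $(y_c,0)$.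

**Step 5: projecting a new expression to an old one.** To verify $(\mathrm P_r)$ for $f'$, let $c'\in\mathcal F_{N'}$ with $|\operatorname{supp}c'|\le r$. Let
$$\rho:I(N')\to I(N),\quad\rho(x',w)=(x,w),\qquad d_i=\sum_{i'\in\rho^{-1}(i)}c'_{i'}\in\mathbb Z^{s_i}.$$
The sum makes sense because $i'$ and $\rho(i')$ have the same $w$, hence vectors of the same length. We claim $d\in\mathcal F_N$. Write $c'=u'-v'$ with totals $k,l$ as in the definition of $\mathcal F_{N'}$. Put $u_{ij}=\sum_{i'\in\rho^{-1}(i)}u'_{i'j}$ and $v_{ij}=\sum_{i'\in\rho^{-1}(i)}v'_{i'j}$. These are nonnegative integers with the same totals $k$ and $l$, and $d=u-v$. So $d\in\mathcal F_N$, with the same $(k,l)$.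

Since $f'_{i'}$ has $\mathbb Z_N$-component $f_{\rho(i')}$, modulo $N$ we have
$$\sum_{i'}c'_{i'}\cdot f'_{i'}\equiv\sum_{i'}c'_{i'}\cdot f_{\rho(i')}=\sum_id_i\cdot f_i. \tag{6}$$
If $d_i\ne0$, some $c'_{i'}$ with $\rho(i')=i$ is nonzero. Hence $\operatorname{supp}d\subset\rho(\operatorname{supp}c')$ and $|\operatorname{supp}d|\le r$.

**Step 6: either labels are lost, or the new prime works.**

If $|\operatorname{supp}d|\le r-1$, then $(\mathrm P_{r-1})$ for $f$ says that $\sum_id_i\cdot f_i$ vanishes modulo some prime $\pi\mid N$. By (6), so does $\sum_{i'}c'_{i'}\cdot f'_{i'}$.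

If $|\operatorname{supp}d|=r$, then
$$r=|\operatorname{supp}d|\le|\rho(\operatorname{supp}c')|\le|\operatorname{supp}c'|\le r,$$
so $\rho$ maps $\operatorname{supp}c'$ bijectively onto $\operatorname{supp}d$. For $i'\in\operatorname{supp}c'$ the only nonzero summand in $d_{\rho(i')}$ is $c'_{i'}$, so $d_{\rho(i')}=c'_{i'}$. Also $d\in\mathcal C$, so the prime $\pi_d$ is one of those chosen in Step 2. By Step 3 with $c=d$, the $\mathbb Z_{\pi_d}$-component $g$ of $f'_{i'}$ satisfies $d_{\rho(i')}\cdot g=0$, because $\rho(i')\in\operatorname{supp}d$. Thus each term $c'_{i'}\cdot f'_{i'}=d_{\rho(i')}\cdot f'_{i'}$ with $i'\in\operatorname{supp}c'$ vanishes modulo $\pi_d$, and so does the sum.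

In both cases the sum vanishes modulo a prime dividing $N'$, so $f'$ has $(\mathrm P_r)$. $\square$

**Proof of Theorem 2.** Apply Lemma 7 with $r=M$ and let $A=A_f$. The first bullet holds for every system. Let $(k,l)\notin U$ with $1\le k+l\le M$. By (5), each element of $kA-lA$ is $\sum_ic_i\cdot f_i$ with $c\in\mathcal F_N$. By (4), $|\operatorname{supp}c|\le M$, so $(\mathrm P_M)$ puts this element into $V_N$. By (1), $|kA-lA|\le|V_N|\le N\sum_{\pi\mid N}1/\pi<\varepsilon N$. $\blacksquare$

## Lifting residues to integers, and Theorem 1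

Taking representatives in $\{0,\dots,N-1\}$ can enlarge $kA-lA$ only by a factor $k+l$, which is harmless because $\varepsilon$ is at our disposal.

**Lemma 8.** Let $A\subset\mathbb Z_N$ be as in Theorem 2 and let $B\subset\{0,\dots,N-1\}$ be its set of representatives. Then, for $1\le k+l\le M$,
$$N\le|kB-lB|\le MN\ \text{ if }(k,l)\in U,\qquad1\le|kB-lB|\le M\varepsilon N\ \text{ if }(k,l)\notin U.$$
The lower bound $|kB-lB|\ge N$ holds for all $(k,l)\in U$ without the condition $k+l\le M$.

*Proof.* First, $A$ is nonempty, since $k'A-l'A=\mathbb Z_N$ for $(k',l')\in W$ and $(k',l')\ne(0,0)$. So $|kB-lB|\ge1$. Reduction modulo $N$ maps $kB-lB$ onto $kA-lA$. For $(k,l)\in U$ the latter is $\mathbb Z_N$, which gives the lower bound $N$, whatever $k+l$ is. For the upper bounds, $kB-lB$ lies in $[-l(N-1),k(N-1)]$, an interval containing $(k+l)(N-1)+1\le(k+l)N$ integers. Among at most $(k+l)N$ consecutive integers each residue class modulo $N$ occurs at most $k+l\le M$ times. So $|kB-lB|\le M|kA-lA|$, and $|kA-lA|$ is at most $N$ if $(k,l)\in U$ and at most $\varepsilon N$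 otherwise. $\square$

**Proof of Theorem 1.** If $(k',l')\preceq(k,l)$, then $|k'A-l'A|\le|kA-lA|$ for every finite nonempty $A$ in any abelian group, by (2) and the discussion after it. So no $A$ of the required kind exists and the ratio is at most $1$. A single point gives ratio $1$.

Let $(k',l')\not\preceq(k,l)$ and let $R>1$ (smaller $R$ follow). Apply Theorem 2 with $W=\{(k',l')\}$, $M=k+l\ge1$ and $\varepsilon=1/(RM)$. Then $(k',l')\in U$ and $(k,l)\notin U$. Lemma 8 gives a finite $B\subset\mathbb Z$ with
$$|kB-lB|\le M\varepsilon N=\frac NR\le\frac{|k'B-l'B|}{R}.$$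
Here the bound $|k'B-l'B|\ge N$ is the last sentence of Lemma 8, since $k'+l'$ may exceed $M$. As $R>1$, in particular $|kB-lB|<|k'B-l'B|$. Since $R$ was arbitrary, the supremum of the ratios is $\infty$. $\blacksquare$

With both pairs sorted, $k\ge l$ and $k'\ge l'$, the answer reads: no such $A$ exists when $k'\le k$ and $l'\le l$; in all other cases one exists, even in $\mathbb Z$. The trivial quadruples, with $\{k,l\}=\{k',l'\}$, fall into the first case.

## Products, and all linear extensions

To prescribe a whole ordering we take a product of several sets, one for each gap in the list. Two tools are needed. First, for finite sets $B_b$ in abelian groups,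
$$k\Bigl(\prod_bB_b\Bigr)-l\Bigl(\prod_bB_b\Bigr)=\prod_b(kB_b-lB_b), \tag{7}$$
because the $k+l$ elements of the product may be chosen coordinate by coordinate, independently. Second, we must return from $\mathbb Z^d$ to $\mathbb Z$.

**Lemma 9.** Let $d\ge1$, $L\ge1$, $T>2L+1$ be integers and $\varphi:\mathbb Z^d\to\mathbb Z$, $\varphi(z_1,\dots,z_d)=\sum_{j=1}^dz_jT^j$. Then $\varphi$ is injective on $[-L,L]^d$. Hence $|k\varphi(S)-l\varphi(S)|=|kS-lS|$ for every finite $S\subset\mathbb Z^d$ with $kS-lS\subset[-L,L]^d$.

*Proof.* Let $z\neq z'$ lie in the box and let $h$ be the largest index with $z_h\ne z_h'$. The entries of $z-z'$ have absolute value at most $2L$, so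
$$|\varphi(z)-\varphi(z')|\ge T^h-2L\sum_{j<h}T^j\ge T^h-\frac{2L\,T^h}{T-1}>0,$$
where the sum is over $1\le j<h$ and the last step uses $T-1>2L$. Since $\varphi$ is a homomorphism, $k\varphi(S)-l\varphi(S)=\varphi(kS-lS)$, which has $|kS-lS|$ elements. $\square$

**Proof of Theorem 3.** For $m=1$ there is nothing to construct, so let $m\ge2$.

**Step 1: one up-set for each gap.** For $b=2,\dots,m$ let $W_b=\{P_b,\dots,P_m\}$, each pair written in decreasing order, and let $U_b$ be the corresponding set $U$. Membership in $U_b$ does not depend on the order within a pair. We have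
$$P_a\in U_b\iff a\ge b.$$
If $a\ge b$, then $P_a\in W_b\subset U_b$. If $P_a\in U_b$, then $P_c\preceq P_a$ for some $c\ge b$, so $a\ge c\ge b$ by the assumption on the list.

**Step 2: the sets.** The set with index $b$ should make a jump between $P_{b-1}$ and $P_b$ so large that it outweighs every loss caused by the sets with larger index. Choose successively, for $b=m,m-1,\dots,2$, sets $A_b\subset\mathbb Z_{N_b}$ by Theorem 2 for $W_b$, $M$ and
$$\varepsilon_b=\Bigl(RM^m\prod_{b'>b}N_{b'}\Bigr)^{-1}.$$
The order of choice makes the $N_{b'}$ with $b'>b$ available. Note $\varepsilon_b\le1$. Let $B_b\subset\mathbb Z$ be the lifts from Lemma 8 and $B'=\prod_{b=2}^mB_b\subset\mathbb Z^{m-1}$. By (7), for $1\le a<m$,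
$$\frac{|P_{a+1}B'|}{|P_aB'|}=\prod_{b=2}^m\frac{|P_{a+1}B_b|}{|P_aB_b|}.$$

**Step 3: the factors.** By Step 1 and Lemma 8:

* for $b\le a$ both pairs are in $U_b$, and the factor is at least $N_b/(MN_b)=1/M$;
* for $b=a+1$ we have $P_{a+1}\in U_b$ and $P_a\notin U_b$, and the factor is at least $N_b/(M\varepsilon_bN_b)=1/(M\varepsilon_{a+1})$;
* for $b>a+1$ neither pair is in $U_b$, and the factor is at least $1/(M\varepsilon_bN_b)\ge1/(MN_b)$, since $\varepsilon_b\le1$.

There are $m-1$ factors, so the product is at least
$$M^{-(m-1)}\,\varepsilon_{a+1}^{-1}\prod_{b>a+1}N_b^{-1}=M^{-(m-1)}\cdot RM^m\prod_{b>a+1}N_b\cdot\prod_{b>a+1}N_b^{-1}=RM\ge R.$$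

**Step 4: back to $\mathbb Z$.** Let $L=M\max_bN_b$. For $1\le k+l\le M$ each coordinate of $kB'-lB'$ lies in $[-l(N_b-1),k(N_b-1)]\subset[-L,L]$ for the corresponding $b$. By Lemma 9 with $d=m-1$, the set $B=\varphi(B')\subset\mathbb Z$ has $|kB-lB|=|kB'-lB'|$ for all these $(k,l)$. This proves the existence statement.

**Step 5: the converse.** By the first half of Theorem 1, $P_a\preceq P_b$ implies $|P_aB|\le|P_bB|$. If all sizes are distinct, this is a strict inequality for $P_a\ne P_b$, so listing by increasing size gives a linear extension of $\preceq$. $\blacksquare$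

## Which ambient groups allow every comparison

Recall that $G$ has bounded exponent if $eG=0$ for some $e\ge1$. An infinite direct sum of copies of $\mathbb Z_2$ has bounded exponent $2$; there $-b=b$, so $A-A=2A$ always. The group $\mathbb Q/\mathbb Z$ has only elements of finite order but unbounded exponent, since $1/n$ has order $n$.

**Proof of Theorem 4.** The implication "$(k',l')\preceq(k,l)\Rightarrow$ no $A$" holds in every $G$ by (2). The issue is existence when $(k',l')\not\preceq(k,l)$.

**Step 1: unbounded exponent suffices.** We copy an integer example into $G$. By Theorem 1 there is a finite $B\subset\mathbb Z$ with $|kB-lB|<|k'B-l'B|$. Choose an integer $D\ge1$ such that both $kB-lB$ and $k'B-l'B$ lie in $[-D,D]$. There is $g\in G$ of infinite order or of finite order greater than $2D$: otherwise every order would be at most $2D$, hence divide $(2D)!$, and $(2D)!\,G=0$. If $z,z'\in[-D,D]$ and $zg=z'g$, then $(z-z')g=0$ with $|z-z'|\le2D$, so $z=z'$. Thus the homomorphism $z\mapsto zg$ is injective on $[-D,D]$, and $A=Bg=\{zg:z\in B\}$ satisfies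
$$|kA-lA|=|kB-lB|<|k'B-l'B|=|k'A-l'A|.$$

**Step 2: bounded exponent does not.** Suppose $eG=0$ with $e\ge1$. For $a,b\in A$ we have $-b=(e-1)b$, so $a-b=a+(e-1)b\in eA$. Hence $|A-A|\le|eA|$ for all finite nonempty $A\subset G$. But $(1,1)\not\preceq(e,0)$, so the criterion fails in $G$ for $(k,l,k',l')=(e,0,1,1)$. $\blacksquare$

## Cartesian powers and a power saving

**Proof of Corollary 5.** By Theorem 1 take a finite $B\subset\mathbb Z$ with $|kB-lB|<|k'B-l'B|$. Then $|k'B-l'B|\ge2$, and so $|B|\ge2$, since a single point would give $|k'B-l'B|=1$. Put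
$$\alpha=\frac{\log|kB-lB|}{\log|k'B-l'B|}<1.$$
For $t\ge1$, (7) gives for $B^t\subset\mathbb Z^t$
$$|kB^t-lB^t|=|kB-lB|^t=\bigl(|k'B-l'B|^{\alpha}\bigr)^t=|k'B^t-l'B^t|^\alpha .$$
Choose $L$ so large that $[-L,L]^t$ contains $B^t$, $kB^t-lB^t$ and $k'B^t-l'B^t$, and let $A=\varphi(B^t)\subset\mathbb Z$ with $\varphi$ from Lemma 9 for $d=t$. Then $|A|=|B|^t$ and $|kA-lA|=|k'A-l'A|^\alpha$. As $t\to\infty$, $|A|=|B|^t\to\infty$, and $\alpha$ does not depend on $t$. $\blacksquare$
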